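\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Pairs with equal sums and equal sums of $n$-th powers:\\
irreducibility of $x^n+y^n-(x+y-1)^n-1$}


\begin{abstract}
Let $p\ge 5$ be a prime and $4\le n<p$. We show that, apart from the obvious factors $x-1$, $y-1$ and (for $n$ odd) $x+y$, the polynomial $x^n+y^n-(x+y-1)^n-1$ is irreducible over $\overline{\mathbb F}_p$ whenever $n\ne(p+1)/2$. This proves a conjecture posed in \cite{sparse}. For $n=(p+1)/2$ we give the complete factorization, in which the remaining factor is a product of irreducible quadratic polynomials. We also treat characteristic $0$ and show that the range $n<p$ cannot be extended. The method is to study a one-variable polynomial through the second-order differential equation it satisfies: every way in which irreducibility could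 fail forces the equation to be of Chebyshev type, and this happens only when $2n=1$ in the field.
\end{abstract}

\section{The question and the answer}

Consider two pairs $\{x,y\}$ and $\{z,w\}$ of elements of a field that have the same sum and the same sum of $n$-th powers:
\[
x+y=z+w,\qquad x^n+y^n=z^n+w^n .
\]
Eliminating $w$ and normalizing $z=1$ gives the plane curve $P_n=0$, where
\[
P_n(x,y)=x^n+y^n-(x+y-1)^n-1 .
\]
Some solutions are there for trivial reasons. The two pairs may coincide, which means $x=1$ or $y=1$. If $n$ is odd, both sums may be $0$, and then both power sums vanish; this is the line $x+y=0$. For $n=2$ and $n=3$ nothing else occurs: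
\[
P_2=-2(x-1)(y-1),\qquad P_3=-3(x-1)(y-1)(x+y).
\]
For $n\ge4$ there are further solutions, and the question is whether they form a single irreducible curve. Over $\overline{\mathbb F}_p$ with $n<p$, the following conjecture was posed in \cite{sparse}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $p\ge5$ be a prime, $4\le n<p$ and $n\ne(p+1)/2$. Write $P_n=c\,(x-1)^{i}(y-1)^{j}(x+y)^{l}\,Q$ with $c\in\overline{\mathbb F}_p^{*}$, integers $i,j,l\ge0$, and $Q\in\overline{\mathbb F}_p[x,y]$ divisible by none of $x-1$, $y-1$, $x+y$. Then $Q$ is irreducible over $\overline{\mathbb F}_p$.}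
\medskip

For the excluded exponent $n=(p+1)/2$ it is known that $P_n$ is a product of linear and quadratic polynomials. We prove the conjecture. Throughout, $F$ is an algebraically closed field of characteristic $0$ or $p\ge5$, and, except in Section \ref{sec:range},
\[
n\ge4,\qquad n<p\ \text{ if } \operatorname{char}F=p,\qquad d=\lfloor n/2\rfloor\ge2,\qquad \varepsilon=n-2d\in\{0,1\}.
\]
The bound $n<p$ says precisely that \emph{$1,2,\dots,n$ are nonzero in $F$}, and it will be used in this form. For every $n$ with $P_n\ne 0$, we write $Q$ for what is left of $P_n$ after all factors $x-1$, $y-1$, $x+y$ are removed; it is defined up to a nonzero constant. If $\operatorname{char}F=p$, then $2n-1$ is odd and $7\le 2n-1\le 2p-3$, so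
\begin{equation}\label{eq:exceptional}
2n-1=0\text{ in }F\iff n=\tfrac{p+1}{2}.
\end{equation}

\begin{theorem}\label{thm:main}
If $2n-1\ne0$ in $F$, then $P_n=c\,(x-1)(y-1)(x+y)^{\varepsilon}\,Q$ with $c\in F^*$ and $Q$ irreducible of degree $2d-2\ge2$. In particular, with $F=\overline{\mathbb F}_p$, the conjecture is true.
\end{theorem}

\begin{theorem}\label{thm:complement}
\textup{(a)} If $\operatorname{char}F=p$ and $n=(p+1)/2\ge4$, then $Q$ is, up to a constant, a product of $d-1$ pairwise non-proportional irreducible quadratic polynomials. Hence for $4\le n<p$ the polynomial $Q$ is reducible if and only if $n=(p+1)/2$ and $p\ge11$. \textup{(}For $p=7$, $n=4$, $Q$ is an irreducible conic.\textup{)}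

\textup{(b)} In characteristic $0$, $Q$ is irreducible for every $n\ge4$.

\textup{(c)} In characteristic $p\ge5$ the bound $n<p$ cannot be extended: $P_p=0$, and $P_{p+1}$ is a product of linear polynomials, with $Q$ a product of $p-1$ of them.
\end{theorem}

\noindent Part (b) is contained in Theorem \ref{thm:main}, because $2n-1\ne0$ in characteristic $0$.

\paragraph{Plan.} Section \ref{sec:reduction} turns the problem into one about a polynomial $g$ of degree $d$ in one variable: we must show that $\Phi(a^2,b^2)$ is irreducible, where $\Phi(v,w)=\frac{g(v)-g(w)}{v-w}$. The cases $n=4,5,6$ are then done by hand, and $n=6$ already shows why the number $2n-1$ matters. Section \ref{sec:g} derives the two properties of $g$ on which everything rests: $g'$ is squarefree, and $g$ satisfies a second-order differential equation. Section \ref{sec:cheb} treats $n=(p+1)/2$, where the equation is Chebyshev's. The next three sections prove Theorem \ref{thm:main} by excluding, one after another, the ways in which $\Phi(a^2,b^2)$ could split: $g$ could be a composition (Section \ref{sec:indec});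 $g$ could be indecomposable but $g(X)-T$ could have a small Galois group over $F(T)$ (Section \ref{sec:mono}); $\Phi$ could be irreducible but split after substituting squares (Section \ref{sec:squares}). Section \ref{sec:range} proves Theorem \ref{thm:complement}(c).

\section{Reduction to one variable}\label{sec:reduction}

A pair with sum $s$ and difference $a$ consists of $\frac{s+a}2$ and $\frac{s-a}2$. It is natural to use the common sum and the two differences as coordinates. Homogenize $P_n$ to $P_n^h=x^n+y^n-(x+y-z)^n-z^n$ and put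
\[
s=x+y,\qquad a=x-y,\qquad b=2z-x-y ,
\]
an invertible linear change of variables, since $2\neq0$. Then $x,y=\frac{s\pm a}{2}$ and $z,\;x+y-z=\frac{s\pm b}{2}$, so
\begin{equation}\label{eq:expansion}
P_n^h=2^{1-n}\sum_{k\ge1}\binom n{2k}s^{n-2k}\bigl(a^{2k}-b^{2k}\bigr).
\end{equation}
The odd powers cancel inside each pair and the terms with $k=0$ cancel between the pairs. (Formula \eqref{eq:expansion} holds for every $n\ge1$.) Pulling out $a^2-b^2$ and $s^\varepsilon$ gives
\begin{equation}\label{eq:H}
P_n^h=2^{1-n}(a^2-b^2)\,s^{\varepsilon}H,\qquad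
H=\sum_{k=1}^{d}\binom n{2k}s^{2d-2k}\,\frac{a^{2k}-b^{2k}}{a^2-b^2}.
\end{equation}
Here $a^2-b^2=(2x-2z)(2z-2y)=-4(x-z)(y-z)$ and $s=x+y$ are the obvious factors, and $H$ is a form of degree $2d-2$. Set
\[
g(v)=\sum_{k=0}^{d}c_kv^k,\quad c_k=\binom n{2k},\qquad
u(a)=g(a^2)=\tfrac12\bigl((1+a)^n+(1-a)^n\bigr),\qquad
\Phi(v,w)=\frac{g(v)-g(w)}{v-w}.
\]
Then $g$ has degree $d$, since $c_d\in\{1,n\}$ is nonzero, and $H$ in the variables $(s,a,b)$ satisfies
\[
H(1,a,b)=\Phi(a^2,b^2).
\]
In other words, in the chart $s=1$ the curve $P_n^h=0$ is $u(a)=u(b)$, the trivial solutions are $a=\pm b$, and we ask about the rest.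

\begin{lemma}\label{lem:reduction}
The irreducible factors of $H$ are the homogenizations (in $s$) of the irreducible factors of $\Phi(a^2,b^2)$. If all irreducible factors of $H$ have degree at least $2$, then $P_n=c\,(x-1)(y-1)(x+y)^\varepsilon Q$ with $c\in F^*$, and the irreducible factors of $Q$ are those of $H$ with $z$ set to $1$, of unchanged degree. In particular, if $\Phi(a^2,b^2)$ is irreducible, then the conclusion of Theorem \ref{thm:main} holds for $n$.
\end{lemma}

\begin{proof}
Setting a variable equal to $1$ maps forms not divisible by that variable to polynomials of the same degree, multiplicatively, with homogenization as inverse; hence it preserves factorizations. Since $H(0,a,b)=c_d\frac{a^{2d}-b^{2d}}{a^2-b^2}\ne0$, we have $s\nmid H$, and the first claim follows. If all irreducible factors of $H$ have degree at least $2$, none is proportional to $z$, so their restrictions to $z=1$ are irreducible of the same degree. None of these is divisible by $x-1$, $y-1$ or $x+y$, so their product is $Q$ up to a constant, by \eqref{eq:H}. The last claim is the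 case $H$ irreducible of degree $2d-2\ge2$.
\end{proof}

The question is now how a curve of the form $\Phi(a^2,b^2)=0$ can split. One way is visible at once: if $g=h\circ k$ with $\deg h,\deg k\ge2$, then $\frac{k(v)-k(w)}{v-w}$ is a proper factor of $\Phi$, because $k(v)-k(w)$ divides $h(k(v))-h(k(w))$. Example \ref{ex:6} shows a different mechanism.

\begin{example}[$n=4,5$]\label{ex:45}
Here $d=2$ and $\Phi(a^2,b^2)=c_2(a^2+b^2)+c_1$ with $c_1c_2\ne0$. Its homogenization is a nondegenerate quadratic form in three variables, so it is irreducible. No condition on $2n-1$ is needed.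
\end{example}

\begin{example}[$n=6$]\label{ex:6}
Let $\operatorname{char}F=0$ or $p\ge7$. Now $g=1+15v+15v^2+v^3$ and
\[
\Phi(v,w)=v^2+vw+w^2+15(v+w)+15 .
\]
The symmetric $3\times3$ matrix of this conic has determinant $-45\ne0$, so $\Phi$ is irreducible. Let $K$ be the function field of the conic, a quadratic extension of $F(v)$. Substituting $v=a^2$, $w=b^2$ means adjoining $\sqrt v$ and $\sqrt w$ to $K$. This gives an extension of degree $4$, the largest possible, provided none of $v$, $w$, $vw$ is a square in $K$; and degree $4$ means that $\Phi(a^2,b^2)$ is irreducible (the count is done in general in Section \ref{sec:squares}). To see that an element is not a square we look for a point of the conic where it has odd order.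

At infinity the leading form $v^2+vw+w^2$ has two distinct zeros, off the axes. So there are two points at infinity, and $v$ and $w$ have simple poles there. Neither is a square. At $v=0$ the equation becomes
\[
w^2+15w+15=0,\qquad\text{with discriminant } 165=15\cdot 11 .
\]
If $11\ne0$ in $F$, there are two distinct roots $w_0\ne0$. At the point $(0,w_0)$ the function $v$ has a simple zero and $w$ does not vanish, so $vw$ is not a square, and $\Phi(a^2,b^2)$ is irreducible.

If $11=0$, then $w^2+15w+15=(w+2)^2$, both points have merged, and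
\[
\Phi(a^2,b^2)=a^4+a^2b^2+b^4+4(a^2+b^2)+4=(a^2+b^2+2)^2-a^2b^2
\]
splits as $(a^2+b^2+2-ab)(a^2+b^2+2+ab)$. The bad prime is $11=2n-1$.
\end{example}

For $p=11$ the accident in Example \ref{ex:6} is that $g-1=v(v+2)^2$, i.e.\ that $u-1=\bigl(a(a^2+2)\bigr)^2$ is a square. For general $n$ we shall not compute discriminants like $165$. We need a reason why $u-1$ is not a constant times a square unless $2n-1=0$; the differential equation supplies it.

\section{Two properties of $g$}\label{sec:g}

\begin{lemma}\label{lem:squarefree}
The polynomials $u'$ and $g'$ are squarefree, $\deg g'=d-1$, and $g'(0)\ne0$.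
\end{lemma}

\begin{proof}
We have $u'=\frac n2U$ with $U=(1+a)^{n-1}-(1-a)^{n-1}$, and $U'=(n-1)\bigl[(1+a)^{n-2}+(1-a)^{n-2}\bigr]$, where $n,\,n-1\ne0$ in $F$. A multiple root $a$ of $U$ satisfies
\[
(1+a)^{n-1}=(1-a)^{n-1},\qquad (1+a)^{n-2}=-(1-a)^{n-2}.
\]
Since $U(\pm1)=\pm2^{n-1}\ne0$, we have $a\ne\pm1$, so we may divide the first equation by the second and get $1+a=-(1-a)$, that is, $2=0$, which is impossible. So $u'$ is squarefree. From $u'(a)=2a\,g'(a^2)$ we see that $(v-v_0)^2\mid g'(v)$ would imply $(a^2-v_0)^2\mid u'(a)$; so $g'$ is squarefree. Its leading coefficient $d\,c_d$ and its constant term $\binom n2$ are nonzero.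
\end{proof}

\begin{lemma}\label{lem:ode}
We have
\begin{align}
(1-a^2)\,u''+2(n-1)a\,u'&=n(n-1)\,u,\label{eq:odeu}\\
v(1-v)\,g''+\bigl(\tfrac12+(n-\tfrac32)v\bigr)g'&=\tfrac{n(n-1)}4\,g.\label{eq:odeg}
\end{align}
Written as $\sigma f''+\tau f'=\lambda f$, the two equations have $2\tau-\sigma'=2(2n-1)a$ and $2\tau-\sigma'=(2n-1)v$, respectively.
\end{lemma}

\begin{proof}
For $f=(1+a)^n$ the difference of the two sides of \eqref{eq:odeu} is $n(n-1)(1+a)^{n-1}\bigl[(1-a)+2a-(1+a)\bigr]=0$. The equation is invariant under $a\mapsto-a$, so $(1-a)^n$ satisfies it too, and so does $u$. With $v=a^2$ we have $u'=2ag'$ and $u''=2g'+4vg''$. Substituting these and dividing by $4$ gives \eqref{eq:odeg}. Finally $2\tau-\sigma'$ equals $4(n-1)a+2a$ and $1+(2n-3)v-(1-2v)$, respectively.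
\end{proof}

Here is what $2\tau-\sigma'$ measures. If $\theta$ is a parameter with $dv/d\theta=\sqrt{\sigma}$, then
\[
\Bigl(\frac{d}{d\theta}\Bigr)^2=\sigma\frac{d^2}{dv^2}+\frac{\sigma'}2\frac{d}{dv}.
\]
So when $2\tau=\sigma'$ the equation has constant coefficients in the variable $\theta$, as Chebyshev's equation does in $\theta=\arccos a$, up to sign. By Lemma \ref{lem:ode} and \eqref{eq:exceptional}, this happens for our equations exactly when $\operatorname{char}F=p$ and $n=(p+1)/2$. (This paragraph is motivation only and is not used in the proofs.)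

\section{The exceptional exponent $n=(p+1)/2$}\label{sec:cheb}

We prove Theorem \ref{thm:complement}(a), taking Theorem \ref{thm:main} for granted in its ``hence'' clause; the proof of Theorem \ref{thm:main} does not use this section. Recall that the Chebyshev polynomials, defined by $T_0=1$, $T_1=a$, $T_{m+1}=2aT_m-T_{m-1}$, satisfy, for an indeterminate $\varphi$,
\begin{equation}\label{eq:cheb}
T_m\bigl(\tfrac12(\varphi+\varphi^{-1})\bigr)=\tfrac12(\varphi^m+\varphi^{-m}),
\end{equation}
have leading coefficient $2^{m-1}$ for $m\ge1$, and $T_{ml}=T_m\circ T_l$. Apply $D=\varphi\frac{d}{d\varphi}$ twice to \eqref{eq:cheb}. With $a=\frac12(\varphi+\varphi^{-1})$ we have $(Da)^2=a^2-1$ and $D^2a=a$, so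
\begin{equation}\label{eq:chebode}
(1-a^2)T_m''-aT_m'+m^2T_m=0 .
\end{equation}

\begin{proposition}\label{prop:cheb}
If $\operatorname{char}F=p$ and $n=(p+1)/2\ge4$, then $u=(-1)^dT_{2d}$, and hence $g(v)=(-1)^dT_d(2v-1)$.
\end{proposition}

\begin{proof}
Put $N=2d$. In $F$ we have $2n=1$, so \eqref{eq:odeu} reads $(1-a^2)u''-au'+\frac14u=0$. Since $N$ is $n=\frac{p+1}2$ or $n-1=\frac{p-1}2$, we have $N^2=\frac14$ in $F$, and $u$ satisfies \eqref{eq:chebode} with $m=N$. For a polynomial $\sum f_ja^j$ this equation says
\[
(j+1)(j+2)f_{j+2}=(j^2-N^2)f_j\qquad(j\ge0).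
\]
As $1,\dots,N$ are nonzero in $F$, an even polynomial solution of degree at most $N$ is determined by its constant term. Both $u$ and $T_N$ are even of degree $N$; $u(0)=1$, and \eqref{eq:cheb} with $\varphi=\sqrt{-1}$ gives $T_N(0)=(-1)^d$. So $u=(-1)^dT_N$. The formula for $g$ follows from $T_{2d}(a)=T_d(T_2(a))=T_d(2a^2-1)$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:complement}\textup{(a)}]
Put $N=2d$, which is prime to $p$, and $b=\frac12(\psi+\psi^{-1})$ with $\psi$ transcendental over $F$. By \eqref{eq:cheb}, the polynomial $T_N(a)-T_N(b)$ in $a$ vanishes at $\frac12(\zeta\psi+\zeta^{-1}\psi^{-1})$ for each of the $N$ elements $\zeta\in F$ with $\zeta^N=1$. These values are distinct: those for $\zeta$ and $\zeta_1$ could agree only if $\zeta\psi=\zeta_1\psi$ or $\zeta\psi=\zeta_1^{-1}\psi^{-1}$, and the latter is impossible. Hence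
\[
T_N(a)-T_N(b)=2^{N-1}\prod_{\zeta^N=1}\Bigl(a-\tfrac12(\zeta\psi+\zeta^{-1}\psi^{-1})\Bigr).
\]
The factors for $\zeta=\pm1$ are $a\mp b$. For $\zeta\ne\pm1$ we combine $\zeta$ with $\zeta^{-1}$. The sum of the two roots is $(\zeta+\zeta^{-1})b$, and their product is $\frac14(\psi^2+\psi^{-2}+\zeta^2+\zeta^{-2})=b^2+\frac14(\zeta-\zeta^{-1})^2$. So the two factors multiply to
\[
q_\zeta=a^2+b^2-(\zeta+\zeta^{-1})ab+\tfrac14(\zeta-\zeta^{-1})^2 .
\]
There are $d-1$ pairs $\{\zeta,\zeta^{-1}\}$. Since $u(a)-u(b)=(a^2-b^2)\Phi(a^2,b^2)$, Proposition \ref{prop:cheb} shows that $\Phi(a^2,b^2)$ is a nonzero constant times $\prod q_\zeta$, one factor for each pair.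

The quadratic form obtained from $q_\zeta$ by homogenizing in $s$ has determinant
\[
\Bigl(1-\tfrac14(\zeta+\zeta^{-1})^2\Bigr)\cdot\tfrac14(\zeta-\zeta^{-1})^2=-\tfrac1{16}(\zeta-\zeta^{-1})^4\ne0,
\]
so it is irreducible. Different pairs give non-proportional forms, since the coefficients of $a^2$ are all $1$ and $\zeta+\zeta^{-1}$ determines $\{\zeta,\zeta^{-1}\}$. By Lemma \ref{lem:reduction}, $Q$ is a constant times a product of $d-1$ irreducible quadratics, pairwise non-proportional because homogenizing in $z$ recovers the forms. So $Q$ is reducible iff $d\ge3$, i.e.\ $n=(p+1)/2\ge6$, i.e.\ $p\ge11$; for $p=7$ it is an irreducible conic. Together with Theorem \ref{thm:main} and \eqref{eq:exceptional} this gives the classification.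
\end{proof}

\begin{remark}\label{rem:warning}
The exceptional case shows what a proof of Theorem \ref{thm:main} has to exclude. Let $n=(p+1)/2$. When $d$ is composite, $g$ is a composition, because $T_d$ is. When $d\ge5$ is prime, $\Phi$ itself splits: the computation above with $T_d$ in place of $T_{2d}$ writes $T_d(a)-T_d(b)$ as a constant times $a-b$ and $\frac{d-1}2\ge2$ quadratic polynomials. When $d$ is odd, $u=-T_{2d}=1-2T_d^2$, so $u-1$ is a constant times a square, as in Example \ref{ex:6}. So each of the three exclusions below has to use $2n-1\ne0$.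
\end{remark}

\medskip
\noindent\textbf{From now on, through Section \ref{sec:squares}, we assume $2n-1\ne0$ in $F$.}

\section{Squares, compositions, and the differential equation}\label{sec:indec}

The arguments in this section have a common pattern. From the second-order equation we extract a first-order equation of Euler's type, whose only polynomial solutions are constant multiples of powers of a linear polynomial.

\begin{lemma}\label{lem:euler}
Let $f\in F[t]$ be nonzero of degree $m\le n$ with $(t-t_0)f'=Cf$, where $t_0,C\in F$. Then $f$ is a constant times $(t-t_0)^m$.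
\end{lemma}

\begin{proof}
Write $f=\sum_{j\le m} f_j(t-t_0)^j$. Then $(j-C)f_j=0$ for all $j$. As $f_m\ne0$, $C=m$ in $F$; for $0\le j<m$ the number $m-j\in\{1,\dots,n\}$ is nonzero in $F$, so $f_j=0$.
\end{proof}

The next lemma deals with solutions of the form $\alpha k^2+\gamma$. The relation that the differential equation gives for $k$ is quadratic and contains the unknown constant $\gamma$. Differentiating removes $\gamma$; reducing modulo $k$ then gives a \emph{linear} equation for $k$; feeding it back leaves a first-order equation for $k'$ whose leading coefficient is, up to a numerical factor, $2\tau-\sigma'$.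

\begin{lemma}\label{lem:square}
Let $f\in F[t]$ satisfy $\sigma f''+\tau f'=\lambda f$, where $\sigma,\tau\in F[t]$, $\deg\sigma\le2$, $\deg\tau\le1$, $\lambda\in F$, and $2\tau-\sigma'=\kappa t$ with $\kappa\in F^*$. Suppose $f=\alpha k^2+\gamma$ with $\alpha\in F^*$, $\gamma\in F$, $k\in F[t]$, $2\le e=\deg k\le n$ and $\gcd(k,k')=1$. Then $k'(0)=0$.
\end{lemma}

\begin{proof}
Substituting and dividing by $\alpha$ gives, with $\gamma_1=\lambda\gamma/\alpha$,
\begin{equation}\label{eq:quad}
2\sigma(k'^2+kk'')+2\tau kk'=\lambda k^2+\gamma_1 .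
\end{equation}
We differentiate and keep only terms not divisible by $k$. The first summand contributes $2\sigma'k'^2+6\sigma k'k''$ and the second $2\tau k'^2$, so
\[
2k'\bigl(3\sigma k''+(\sigma'+\tau)k'\bigr)\equiv0\pmod k .
\]
Since $\gcd(k,k')=1$, $k$ divides $3\sigma k''+(\sigma'+\tau)k'$. The latter has degree at most $e=\deg k$, so it is a constant multiple of $k$. As $3\ne0$ in $F$, we may write, with $\tau_1=\frac13(\sigma'+\tau)$ and some $\mu\in F$,
\begin{equation}\label{eq:lin}
\sigma k''=\mu k-\tau_1k' .
\end{equation}
Inserting \eqref{eq:lin} into the term $2\sigma kk''$ of \eqref{eq:quad} gives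
\[
2\sigma k'^2+2(\tau-\tau_1)kk'=(\lambda-2\mu)k^2+\gamma_1 .
\]
Differentiate once more:
\[
2\sigma'k'^2+4\sigma k'k''+2(\tau-\tau_1)'kk'+2(\tau-\tau_1)(k'^2+kk'')=2(\lambda-2\mu)kk' .
\]
By \eqref{eq:lin}, $4\sigma k'k''=4\mu kk'-4\tau_1k'^2$. The coefficient of $k'^2$ becomes $2\sigma'+2\tau-6\tau_1=0$. All other terms are divisible by $k$, and dividing by $k$ leaves
\[
2(\tau-\tau_1)k''+Ck'=0,\qquad C=8\mu+2(\tau-\tau_1)'-2\lambda\in F .
\]
Now $\tau-\tau_1=\frac13(2\tau-\sigma')=\frac{\kappa}3t$ with $\kappa\ne0$, so $t\,k''=C_1k'$ with $C_1\in F$. Since $e\le n$, $k'$ is nonzero of degree $e-1$, and Lemma \ref{lem:euler} shows that $k'$ is a constant times $t^{e-1}$. As $e\ge2$, $k'(0)=0$.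
\end{proof}

\begin{proposition}\label{prop:indec}
There are no $h,k\in F[t]$ with $g=h\circ k$, $\deg h\ge2$ and $\deg k\ge2$.
\end{proposition}

\begin{proof}
Suppose $g=h\circ k$ with $r=\deg h\ge2$, $e=\deg k\ge2$, so $re=d\le n$ and $g'=h'(k)k'$. We shall obtain $k'(0)=0$, hence $g'(0)=0$, or a square factor of $g'$; both contradict Lemma \ref{lem:squarefree}. Let $\sigma,\tau,\lambda$ be as in \eqref{eq:odeg}, so $2\tau-\sigma'=(2n-1)v$.

\emph{Case $r=2$.} Completing the square and shifting $k$ by a constant, we may assume $g=\alpha k^2+\gamma$ with $\alpha\in F^*$. Since $g'=2\alpha kk'$ is squarefree, $\gcd(k,k')=1$. Lemma \ref{lem:square} with $\kappa=2n-1$ gives $k'(0)=0$.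

\emph{Case $r\ge3$.} Put $A=\sigma k'^2$ and $B=\sigma k''+\tau k'$, of degrees at most $2e$ and $e$. Since $g''=h''(k)k'^2+h'(k)k''$, equation \eqref{eq:odeg} becomes
\begin{equation}\label{eq:AB}
A\,h''(k)+B\,h'(k)=\lambda\,h(k).
\end{equation}
We would like $A$ and $B$ themselves to be polynomials in $k$, so that \eqref{eq:AB} is a differential equation for $h$. To see how far they are from this, use that $F[v]$ is free over $F[k]$ with basis $1,v,\dots,v^{e-1}$ and write
\[
A=\sum_{i<e}v^iA_i(k),\qquad B=\sum_{i<e}v^iB_i(k)
\]
with polynomials $A_i,B_i$ in one variable. The nonzero terms $v^iA_i(k)$ have distinct degrees $i+e\deg A_i$, because these are distinct modulo $e$; so no cancellation of leading terms occurs and $i+e\deg A_i\le 2e$. The same argument for $B$ gives $i+e\deg B_i\le e$. Hence $\deg A_0\le2$, $\deg B_0\le1$, and for $i\ge1$ we have $\deg A_i\le1$ and $B_i$ is constant.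

The right side of \eqref{eq:AB} lies in $F[k]$. Comparing coefficients of $v^i$ for $i\ge1$ and writing $z$ for the variable of $h$, we get
\[
A_i\,h''+B_i\,h'=0 .
\]
Suppose $A_i\ne0$ for some $i\ge1$. Since $r\le n$, $\deg h'=r-1$ and $\deg h''=r-2$; in particular $h''\ne0$. So $B_i\ne0$, and comparing degrees, $\deg A_i=1$. Let $z_0$ be the root of $A_i$. Then $(z-z_0)h''=C\,h'$ for a constant $C$, and Lemma \ref{lem:euler} shows that $h'$ is a constant times $(z-z_0)^{r-1}$ with $r-1\ge2$. (This is where $r\ge3$ is needed.) Then $(k-z_0)^2$ divides $g'$, a contradiction. So $A_i=0$, and then $B_i=0$, for all $i\ge1$, that is,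
\[
\sigma k'^2=A_0(k),\qquad \sigma k''+\tau k'=B_0(k),\qquad \deg A_0\le2,\ \deg B_0\le1 .
\]
Differentiating the first relation and dividing by $2k'$ gives $\sigma k''=\frac12A_0'(k)-\frac12\sigma'k'$. Subtracting this from the second relation,
\[
\bigl(\tau-\tfrac12\sigma'\bigr)k'=B_0(k)-\tfrac12A_0'(k),
\qquad\text{that is,}\qquad
\tfrac{2n-1}2\,v\,k'=\alpha k+\beta
\]
with $\alpha,\beta\in F$. As $2n-1\ne0$, we may divide by $\frac{2n-1}2$ and differentiate; this yields $v\,k''=C\,k'$ with $C\in F$. By Lemma \ref{lem:euler}, $k'$ is a constant times $v^{e-1}$, so $k'(0)=0$.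
\end{proof}

\section{The Galois group of $g(X)-T$ and the irreducibility of $\Phi$}\label{sec:mono}

Let $v$ be transcendental over $F$ and $T=g(v)$. The polynomial $g(X)-T$ is irreducible over $F(T)$ by Gauss's lemma (it is linear in $T$), and separable since $g'\ne0$; let $G$ be its Galois group over $F(T)$, acting transitively on the $d$ roots. The roots of $\Phi(v,X)$ are the roots of $g(X)-T$ other than $v$, so
\begin{equation}\label{eq:2trans}
\Phi(v,X)\text{ is irreducible over }F(v)\iff G\text{ is doubly transitive},
\end{equation}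
double transitivity meaning that the stabilizer of a root is transitive on the others. We first exhibit elements of $G$. For $\gamma\in F$ let $N_\gamma$ be the number of zeros of $g'$ in $g^{-1}(\gamma)$. Since $g'$ is squarefree of degree $d-1$,
\begin{equation}\label{eq:RH}
\sum_{\gamma\in F}N_\gamma=d-1 .
\end{equation}

\begin{lemma}\label{lem:inertia}
$G$ contains a $d$-cycle, and for each $\gamma\in F$ it contains a product of exactly $N_\gamma$ disjoint transpositions.
\end{lemma}

\begin{proof}
In each case we embed $F(T)$ in a Laurent series field $F((\pi))$ in which $g(X)-T$ has $d$ roots. An automorphism of $F((\pi))$ that fixes $F$ and $T$ permutes these roots, so it restricts to the splitting field they generate over $F(T)$ and gives an element of $G$. We use that a power series with nonzero constant term has an $m$-th root if $m\ne0$ in $F$, and that a power series with zero constant term and nonzero linear term has a compositional inverse.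

\emph{Over $\gamma$.} Put $T=\gamma+\pi^2$. The multiplicity of a root $v_0$ of $g-\gamma$ is at most $d\le n$, so it exceeds the multiplicity of $v_0$ as a zero of $g'$ by $1$. As $g'$ is squarefree, the multiplicity is $2$ for $N_\gamma$ of the roots and $1$ for the others. At a simple root, $g(X)-\gamma$ is an invertible series in $X-v_0$ with respect to composition, and $g(X)=\gamma+\pi^2$ has a solution $X\in v_0+\pi^2F[[\pi^2]]$. At a double root, $g(X)-\gamma=\bigl((X-v_0)\eta(X)\bigr)^2$ with $\eta\in F[[X-v_0]]$, $\eta(v_0)\ne0$. Solving $(X-v_0)\eta(X)=\pm\pi$ gives two solutions $v_0+\omega(\pm\pi)$, where $\omega$ is a series with zero constant and nonzero linear term. Altogether these are $d$ distinct roots. The automorphism $\pi\mapsto-\pi$ exchanges the two roots at each double root and fixes the others.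

\emph{Over infinity.} Put $T=\pi^{-d}$ and $X=1/Y$. Then $g(1/Y)=Y^{-d}\tilde g(Y)$ with $\tilde g(0)=c_d\ne0$, and $g(X)=T$ becomes $(Y\rho(Y))^d=\pi^d$ with $\rho^d=1/\tilde g$, $\rho(0)\ne0$; here $d\ne0$ in $F$ is used. The solutions are $Y=\omega(\zeta\pi)$ with $\zeta^d=1$ and $\omega$ the compositional inverse of $Y\rho(Y)$. They are $d$ distinct series, and $\pi\mapsto\zeta_0\pi$ with $\zeta_0$ a primitive $d$-th root of unity permutes them in one cycle.
\end{proof}

Recall that a transitive group is \emph{primitive} if it preserves no partition of the points other than the two trivial ones; for $G$ this means that there is no field strictly between $F(T)$ and $F(v)$.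

\begin{lemma}\label{lem:primitive}
$G$ is primitive.
\end{lemma}

\begin{proof}
By L\"uroth's theorem an intermediate field has the form $F(k)$ with $k\in F(v)$ a rational function, and $T=h(k)$ with $h$ rational. After a fractional linear change of $k$ we may assume $k(\infty)=\infty$. We have $T=\infty$ only at $v=\infty$, since $g$ is a polynomial. If $h$ has a pole at a point $k_0$ of the projective line, choose a point of the $v$-line with $k=k_0$; there $T=\infty$, so the point is $v=\infty$ and $k_0=\infty$. So $h$ is a polynomial, nonconstant, and at every pole of $k$ we have $T=\infty$, hence $v=\infty$. So $k$ is a polynomial too and $g=h\circ k$. By Proposition \ref{prop:indec}, $\deg h=1$ or $\deg k=1$, so $F(k)=F(T)$ or $F(k)=F(v)$.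
\end{proof}

\begin{proposition}\label{prop:2trans}
If $d\ge3$, then $G$ is doubly transitive.
\end{proposition}

\begin{proof}
\emph{$d$ composite.} By Schur's theorem \cite[Thm.~25.3]{wielandt}, a primitive group of composite degree containing a regular cyclic subgroup, i.e.\ one generated by a cycle through all points, is doubly transitive. Lemmas \ref{lem:inertia} and \ref{lem:primitive} provide the hypotheses.

\emph{$d=3$.} The polynomial $g'$ has a root, so $N_\gamma\ge1$ for some $\gamma$; on three points, a nonempty product of disjoint transpositions is a single transposition. With the $3$-cycle it generates $S_3$.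

\emph{$d\ge5$ prime.} Suppose $G$ is not doubly transitive. By Burnside's theorem \cite[Thm.~11.7]{wielandt}, $G$ is then solvable, and by Galois' description of the solvable transitive groups of prime degree we may identify the roots with $\mathbb Z/d$ so that every element of $G$ has the form $i\mapsto li+\beta$, $l\ne0$. An involution of this form is $i\mapsto-i+\beta$, with exactly one fixed point. By Lemma \ref{lem:inertia}, if $N_\gamma\ne0$ then $G$ contains an involution with $d-2N_\gamma$ fixed points. Hence $N_\gamma=\frac{d-1}2$ whenever $N_\gamma\ne0$, and by \eqref{eq:RH} there are exactly two such values $\gamma_1\ne\gamma_2$. We show that this makes $g$ a polynomial of Chebyshev type, and that such a polynomial cannot satisfy \eqref{eq:odeg}.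

Counting multiplicities, $g-\gamma_i=c_d(v-\alpha_i)R_i^2$ with $R_i$ monic and squarefree of degree $\frac{d-1}2$, whose roots are zeros of $g'$. Since $R_1$ and $R_2$ are coprime, $g'=d\,c_dR_1R_2$. With $q=(v-\alpha_1)(v-\alpha_2)$ we get $q\,g'^2=d^2(g-\gamma_1)(g-\gamma_2)$. Differentiating and dividing by $g'$,
\begin{equation}\label{eq:dickson}
2q\,g''+q'g'=d^2(2g-\gamma_1-\gamma_2).
\end{equation}
Here $\alpha_1\ne\alpha_2$, because $g(\alpha_i)=\gamma_i$. Put $v=t+m$ with $m=\frac{\alpha_1+\alpha_2}2$. Then $q=t^2-\delta$ with $\delta=\bigl(\frac{\alpha_1-\alpha_2}2\bigr)^2\ne0$. Write $g=\sum g_jt^j$. The coefficient of $t^j$ in \eqref{eq:dickson}, for $j\ge1$, gives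
\begin{equation}\label{eq:rec}
(j^2-d^2)\,g_j=\delta\,(j+1)(j+2)\,g_{j+2}.
\end{equation}
For $1\le j<d$ we have $d^2-j^2=(d-j)(d+j)$ with $0<d\pm j<2d\le n$, so $j^2-d^2\ne0$ in $F$. Since $g_{d+1}=0$, taking $j=d-1$ and then $j=d-3\ge2$ in \eqref{eq:rec} gives $g_{d-1}=g_{d-3}=0$. Taking $j=d-2$ gives $g_{d-2}\ne0$, because $\delta\,d(d-1)g_d\ne0$.

Now compare with \eqref{eq:odeg}. In the variable $t$ its coefficients are
\[
\sigma=-t^2+(1-2m)t+m(1-m),\qquad \tau=(n-\tfrac32)t+S,\qquad S=\tfrac12+(n-\tfrac32)m .
\]
In $\sigma g''+\tau g'-\lambda g$ the coefficient of $t^j$ involves only $g_j,g_{j+1},g_{j+2}$, and $g_{j+1}$ enters with the factor $(j+1)\bigl[(1-2m)j+S\bigr]$. For $j=d-1$ and $j=d-3$ the terms with $g_j$ and $g_{j+2}$ vanish, while $g_{j+1}$ is $g_d\ne0$ and $g_{d-2}\ne0$, respectively; and $d,\,d-2$ are nonzero in $F$. So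
\[
(1-2m)(d-1)+S=0,\qquad (1-2m)(d-3)+S=0 .
\]
Subtracting, $2(1-2m)=0$, so $m=\frac12$ and $S=0$. But then $0=S=\frac12+\frac12(n-\frac32)=\frac14(2n-1)$, contrary to our assumption.
\end{proof}

\begin{corollary}\label{cor:phi}
For every $d\ge2$, $\Phi$ is irreducible in $F[v,w]$ and $\Phi(v,X)$ is irreducible over $F(v)$, of degree $d-1$.
\end{corollary}

\begin{proof}
For $d=2$, $\Phi=c_2(v+w)+c_1$ has degree $1$ in each variable. For $d\ge3$, $\Phi(v,X)$ is irreducible over $F(v)$ by \eqref{eq:2trans} and Proposition \ref{prop:2trans}. Its leading coefficient in $X$ is the constant $c_d$, so by Gauss's lemma it is irreducible in $F[v,X]$.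
\end{proof}

\section{Substituting squares: end of the proof of Theorem \ref{thm:main}}\label{sec:squares}

Let $K=F(v,w)$ be the function field of $\Phi(v,w)=0$, so $[K:F(v)]=d-1$. As in Example \ref{ex:6}, we look for places where $v$, $w$, $vw$ have odd order. If $v_*,w_*\in F((\pi))$ satisfy $\Phi(v_*,w_*)=0$ and $v_*$ is transcendental over $F$, then $v\mapsto v_*$, $w\mapsto w_*$ defines an embedding $K\hookrightarrow F((\pi))$, because $K=F(v)[X]/(\Phi(v,X))$ is a field. A nonzero square in $K$ has a square, hence a series of even order, as its image. We find such pairs by Hensel's lemma: a simple root modulo $\pi$ of a polynomial over $F[[\pi]]$ lifts to a root in $F[[\pi]]$.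

\begin{proposition}\label{prop:nonsquare}
None of $v$, $w$, $vw$ is a square in $K$.
\end{proposition}

\begin{proof}
\emph{$v$ and $w$.} Put $v_*=1/\pi$, $w_*=y/\pi$. Since $\Phi=\sum_{k\ge1} c_k\frac{v^k-w^k}{v-w}$,
\[
\pi^{d-1}\Phi(1/\pi,y/\pi)=\sum_{k=1}^dc_k\,\pi^{d-k}\bigl(1+y+\dots+y^{k-1}\bigr)\equiv c_d\bigl(1+y+\dots+y^{d-1}\bigr)\pmod\pi .
\]
As $d\ne0$ in $F$, the right side is separable of degree $d-1\ge1$, with nonzero roots. By Hensel's lemma there is a root $y\in F[[\pi]]$ with nonzero constant term. In the resulting embedding, $v$ and $w$ both have order $-1$. So neither is a square.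

\emph{$vw$.} Suppose $vw$ is a square in $K$. Put $v_*=\pi$. Since $g(0)=1$, $\Phi(\pi,X)$ reduces modulo $\pi$ to
\[
\Phi(0,X)=\frac{g(X)-1}X ,
\]
of degree $d-1\ge1$, with value $g'(0)\ne0$ at $X=0$. If this had a simple root $X_0$, then $X_0\ne0$, and Hensel's lemma would give a root $w_*\in F[[\pi]]$ with constant term $X_0$. In the resulting embedding $vw$ has order $1$, a contradiction. So every root of $(g-1)/X$ is multiple. Since $g'$ is squarefree, every root is exactly double, and
\[
g(X)-1=c_d\,X\,R(X)^2,\qquad R(0)\ne0,\quad \deg R\ge1 .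
\]
Put $k(a)=a\,R(a^2)$, of degree $1+2\deg R=d\ge3$. Then $u=g(a^2)=c_dk^2+1$. (This is the accident of Example \ref{ex:6}.) Since $u'=2c_dkk'$ is squarefree by Lemma \ref{lem:squarefree}, $\gcd(k,k')=1$. By \eqref{eq:odeu} we can apply Lemma \ref{lem:square} to $f=u$ with $\kappa=2(2n-1)\ne0$, and it gives $k'(0)=0$. But $k'(0)=R(0)\ne0$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
Put $\alpha=\sqrt v$, $\beta=\sqrt w$ and $M=K(\alpha,\beta)$. By Proposition \ref{prop:nonsquare}, $[M:K]=4$: indeed $\alpha\notin K$, and if $\beta=r_1+r_2\alpha$ with $r_1,r_2\in K$, then squaring gives $r_1r_2=0$ and $w=r_1^2$ or $w=r_2^2v$, so that $w$ or $vw=(r_2v)^2$ is a square in $K$. Now $M=F(\alpha,\beta)$ because $K=F(\alpha^2,\beta^2)$, and $\alpha$ is transcendental over $F$, so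
\[
[M:F(\alpha)]=\frac{[M:K]\,[K:F(v)]}{[F(\alpha):F(\alpha^2)]}=\frac{4(d-1)}2=2(d-1).
\]
The polynomial $\Phi(\alpha^2,X^2)\in F(\alpha)[X]$ has degree $2(d-1)$ and vanishes at $\beta$, which generates $M$ over $F(\alpha)$. So it is irreducible over $F(\alpha)$. Its leading coefficient in $X$ is the constant $c_d$, so by Gauss's lemma $\Phi(a^2,b^2)$ is irreducible in $F[a,b]$. Lemma \ref{lem:reduction} now gives the stated factorization of $P_n$. By \eqref{eq:exceptional}, for $F=\overline{\mathbb F}_p$ the hypothesis $2n-1\ne0$ is exactly $n\ne(p+1)/2$, and by unique factorization the polynomial $Q$ of the conjecture is the present $Q$ up to a constant.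
\end{proof}

\section{The range $n<p$ cannot be extended}\label{sec:range}

\begin{proof}[Proof of Theorem \ref{thm:complement}\textup{(c)}]
Let $\operatorname{char}F=p\ge5$. Raising to the $p$-th power is additive, so $P_p=x^p+y^p-(x+y-1)^p-1=0$. For $n=p+1$, the identity
\[
(1+X)^{p+1}=(1+X)(1+X^p)=1+X+X^p+X^{p+1}
\]
shows that among the $\binom{p+1}{2k}$ only those with $2k=0$ and $2k=p+1$ are nonzero in $F$, and they equal $1$. So \eqref{eq:expansion} reads
\[
P_{p+1}^h=2^{-p}\bigl(a^{p+1}-b^{p+1}\bigr)=2^{-p}\prod_{\zeta^{p+1}=1}(a-\zeta b),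
\]
a product of $p+1$ pairwise non-proportional linear forms, since $p\nmid p+1$. Those with $\zeta=\pm1$ are $a-b=2(x-z)$ and $a+b=2(z-y)$. No $a-\zeta b$ is proportional to $x+y=s$, and none to $z=\frac12(s+b)$, since $s,a,b$ are linearly independent. So setting $z=1$ yields nonconstant linear polynomials, which are pairwise non-proportional and not proportional to $x+y$, and $Q$ is, up to a constant, the product of the $p-1\ge4$ of them with $\zeta\ne\pm1$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{sparse} \emph{Value Sets Of Sparse Polynomials}, \texttt{http://www.math.canterbury.ac.nz/\~{}f.voloch/Pdfs/sparse-talk.pdf}.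
\bibitem{wielandt} Wielandt, \emph{Finite Permutation Groups}.
\end{thebibliography}

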